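# Ball growth in long-range percolation and an integral of the edge tail

## 1. Range-$R$ balls on the line, and an account kept by doubling

Join two integers by an edge whenever their distance is at most $R$. In this graph the ball of radius $k$ around $0$ is the interval $\{-kR,\dots,kR\}$, so it has $2kR+1$ points. Suppose we want this ball to have more than $2^k$ points. For $k=10$ we need $20R+1>1024$, that is $R\ge 52$. For $k=20$ we need $40R+1>1048576$, that is $R\ge 26215$. In general $R$ must be about $2^k/(2k)$. So a graph on $\mathbb Z$ whose balls grow exponentially must use, within the first $k$ steps, edges whose length is exponential in $k$.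

Now let long edges exist, but be rare. Suppose that $N$ sites can be reached in $T$ steps, that each of them has on average $\epsilon$ edges of length greater than some large $R$, and that from the far end of each such edge a further $T$ steps reach $N$ sites again, all of these sites being different. Then $2T+1$ steps reach $N\cdot(N\epsilon)$ sites. Let us keep an account of this doubling. Start with $N_0=16$, write $\epsilon=2^{-q_j}$ at the $j$-th doubling, and put $x_j=2^{-j}\log_2N_j$. As the time after $j$ doublings is of order $2^j$, the number $x_j$ is the exponential growth rate up to a constant factor. From $N_{j+1}=N_j^2\,2^{-q_j}$ we get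
$$\log_2N_{j+1}=2\log_2N_j-q_j,\qquad x_{j+1}=x_j-2^{-j-1}q_j. \tag{1}$$

Three price lists can be worked out by hand.

| $q_j$ | $\log_2N_0,\dots,\log_2N_4$ | $x_0,\dots,x_4$ |
|---|---|---|
| $j$ | $4,\ 8,\ 15,\ 28,\ 53$ | $4,\ 4,\ 3.75,\ 3.5,\ 3.3125$ |
| $2^j$ | $4,\ 7,\ 12,\ 20,\ 32$ | $4,\ 3.5,\ 3,\ 2.5,\ 2$ |
| $2^j/(j+1)$ | $4,\ 7,\ 13,\ 24\tfrac23,\ 47\tfrac13$ | $4,\ 3.5,\ 3.25,\ 3.083,\ 2.958$ |

In the first row $x_j$ decreases to $4-\sum_{j\ge0}j2^{-j-1}=4-1=3$, and a positive rate survives. In the second row $x_j=4-j/2$, which is $0$ at $j=8$. The third row is the delicate one: $x_j=4-\frac12\left(1+\frac12+\dots+\frac1j\right)$. After ten doublings the rate is still above $2.5$, but the harmonic series diverges, so the rate runs out in the end.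

What should $q_j$ be in a real model? By the first computation, at time of order $2^j$ the useful edges have length $R$ with $\log R$ of order $2^j$. So $2^{-q_j}$ should be the expected number of edges at a vertex that are longer than about $e^{2^j}$. The account then predicts exponential growth of balls exactly when $\sum_j2^{-j}q_j<\infty$. The account is not a proof of anything: there might be better strategies than doubling, and it is not clear that the doubling can be carried out with sites that are all different. The rest of the lecture decides whether the account tells the truth.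

## 2. Long-range percolation with $\lambda(r)=r^{-d}L(r)$ and condition (iii)

Fix $d\ge1$. Write $|x|$ for the Euclidean norm of $x\in\mathbb R^d$, and also $|A|$ for the number of elements of a set $A$.

**Definition (the model).** Let $p:[1,\infty)\to[0,1]$ be non-increasing with $p(1)=1$. For each unordered pair of distinct vertices $x,y\in\mathbb Z^d$ the edge $\{x,y\}$ is present with probability $p(|x-y|)$, independently of all other edges. Let $D(x,y)$ be the graph distance, and $\mathcal B_k=\{x\in\mathbb Z^d:D(0,x)\le k\}$.

As $p(1)=1$, all nearest-neighbor edges are present and the graph is connected. The range-$R$ graph on $\mathbb Z$ of Section 1 is the case $d=1$, $p=1$ on $[1,R]$ and $p=0$ beyond.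

**Definition (slow variation).** A positive measurable function $L$ on $[2,\infty)$ is *slowly varying* if $L(ar)/L(r)\to1$ as $r\to\infty$, for every $a>0$.

It is convenient to write $\ell(u)=-\log L(e^u)$, so that $L(r)=e^{-\ell(\log r)}$. Slow variation then says $\ell(u+c)-\ell(u)\to0$ as $u\to\infty$ for every $c\in\mathbb R$. For example, if $\ell$ is continuous and piecewise differentiable with $\ell'(u)\to0$, then $L$ is slowly varying, since $|\ell(u+c)-\ell(u)|$ is at most $|c|$ times the supremum of $|\ell'|$ near $u$. So $(\log r)^{-\alpha}$, with $\ell(u)=\alpha\log u$, is slowly varying, and $r^{-\delta}$ with $\delta>0$, where $\ell(u)=\delta u$, is not.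

**The model of the question.** We assume $p(r)\sim\lambda(r)$ as $r\to\infty$, where $\lambda(r)=r^{-\beta}L(r)$, $\beta>0$, and $L$ is positive, measurable, slowly varying at infinity on $[2,\infty)$ and non-increasing. The conditions are

* (i) $\beta=d$;
* (ii) $\displaystyle\int_2^\infty\frac{L(r)}r\,dr<\infty$;
* (iii) $\displaystyle-\int_2^\infty\frac{\log L(r)}{r(\log r)^2}\,dr<\infty$.

The paper "The Growth Of The Infinite Long-Range Percolation Cluster And An Application To Spatial Epidemics" (https://www.eurandom.tue.nl/oldevents/workshops/2012/SAM2/Trapman.pdf) contains the following theorem: under (i), (ii), (iii) there are constants $1<a_1<a_2<\infty$ with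
$$\lim_{k\to\infty}\mathbb P\big(a_1<|\mathcal B_k|^{1/k}<a_2\big)=1. \tag{2}$$
The existence of such constants is what we call the *ball-growth conclusion*. For instance $L(r)=(\log r)^{-\alpha}$ satisfies all conditions for $\alpha>1$. (The theorem has another part, on a reproduction number, which plays no role here.) Condition (iii) is used in the proof there, and the question posed is whether it is necessary:

* (a) Does the ball-growth conclusion hold for every such model satisfying (i) and (ii)?
* (b) Or is there such a model, satisfying (i) and (ii) and violating (iii), for which it fails?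

With $u=\log r$ we have $\frac{dr}{r}=du$, so (ii) reads $\int_{\log2}^\infty e^{-\ell(u)}du<\infty$ and (iii) reads $\int_{\log 2}^\infty\ell(u)u^{-2}du<\infty$. Here $\ell$ is non-decreasing, hence locally bounded, and under (ii) $\ell(u)\to\infty$ because the non-increasing $L$ must tend to $0$. So only the behavior of these integrals at infinity matters. Condition (iii) is already of the type of our account: if $Q$ is non-negative and non-decreasing on $[2^j,2^{j+1}]$, then
$$2^{-j-1}Q(2^j)\le\int_{2^j}^{2^{j+1}}\frac{Q(u)}{u^2}\,du\le2^{-j-1}Q(2^{j+1}), \tag{3}$$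
because $\int_{2^j}^{2^{j+1}}u^{-2}du=2^{-j-1}$. Hence $\sum_j2^{-j}Q(2^j)$ and $\int Q(u)u^{-2}du$ converge or diverge together. But the account asks for $Q(u)$ to be the price of *all* edges longer than $e^u$, and (iii) uses $\ell(u)$ instead. This difference will matter.

## 3. The tail sum $\varepsilon(R)$ and the integral $I(p)$

For any non-increasing $p:[1,\infty)\to[0,1]$ with $p(1)=1$ put
$$m=\sum_{z\ne0}p(|z|),\qquad\varepsilon(R)=\sum_{|z|>R}p(|z|),\qquad I(p)=\int_1^\infty\frac{\log^+(1/\varepsilon(e^u))}{u^2}\,du,$$
with $\log^+(1/0)=\infty$. So $m$ is the expected degree, and $\varepsilon(R)$ the expected number of edges longer than $R$ at a vertex. We assume $m<\infty$. (If $m=\infty$, the second Borel–Cantelli lemma gives $|\mathcal B_1|=\infty$ a.s.) Two small examples: if $p(r)=0$ for $r>R$, then $\varepsilon(R)=0$ and $I(p)=\infty$; if $\varepsilon(e^u)=u^{-\alpha}$ for $u\ge1$, then $I(p)=\int_1^\infty\alpha u^{-2}\log u\,du<\infty$.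

**Theorem 1.** If $I(p)=\infty$, then $(\mathbb E|\mathcal B_k|)^{1/k}\to1$ and $|\mathcal B_k|^{1/k}\to1$ a.s. In particular $\mathbb P(|\mathcal B_k|^{1/k}>a_1)\to0$ for every $a_1>1$.

**Theorem 2.** If $I(p)<\infty$, there are constants $1<a_1<a_2<\infty$ such that a.s. $a_1<|\mathcal B_k|^{1/k}<a_2$ for all large $k$. Hence $\mathbb P(a_1<|\mathcal B_k|^{1/k}<a_2)\to1$.

**Corollary 3.** In the model of the question, assume (i) and (ii). The ball-growth conclusion holds if and only if
$$(\mathrm{iii}^*)\qquad-\int_2^\infty\frac{\log\Lambda(r)}{r(\log r)^2}\,dr<\infty,\qquad\Lambda(r)=\int_r^\infty\frac{L(s)}s\,ds .$$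
If (iii\*) fails, $|\mathcal B_k|^{1/k}\to1$ a.s. Moreover:

1. (iii) $\Rightarrow$ (iii\*).
2. If $\int_2^\infty L(r)^{1-c}\frac{dr}r<\infty$ for some $c\in(0,1)$, then (iii) $\Leftrightarrow$ (iii\*), so for such $L$ the conclusion holds if and only if (iii) holds.
3. There is a model satisfying (i), (ii) and violating (iii) for which the conclusion fails. So (b) holds and (a) is false.
4. There is a model satisfying (i), (ii), (iii\*) and violating (iii), for which the conclusion holds.

So condition (iii) cannot simply be dropped, and it is not the exact condition either. As an example of $\Lambda$: for $L(r)=(\log r)^{-\alpha}$ with $\alpha>1$, $\Lambda(e^u)=\int_u^\infty v^{-\alpha}dv=u^{1-\alpha}/(\alpha-1)$, and (iii) and (iii\*) both hold.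

## 4. Comparing $\varepsilon$ with $\Lambda$; the function $L(r)=\exp(-\log r/\log\log r)$

This section translates between sums over $\mathbb Z^d$ and integrals, and shows that Theorem 1 already answers the question.

**Lemma 4.** In the model of the question with (i) and (ii), there are $c,C\in(0,\infty)$ with $c\,\Lambda(2R)\le\varepsilon(R)\le C\,\Lambda(R/2)$ for all large $R$. Hence $m<\infty$, and $I(p)<\infty$ if and only if (iii\*) holds.

*Proof.* For large $r$ we have $\frac12\lambda(r)\le p(r)\le2\lambda(r)$, so it is enough to bound $\sum_{|z|>R}\lambda(|z|)$. The function $\lambda(r)=r^{-d}L(r)$ is non-increasing. Let $\kappa=\sqrt d/2$ and let $\sigma_d$ be the surface area of the unit sphere in $\mathbb R^d$ (so $\sigma_1=2$). The cubes $z+[-\frac12,\frac12)^d$, $z\in\mathbb Z^d$, tile $\mathbb R^d$, and if $x$ lies in the cube of $z$, then $\big||x|-|z|\big|\le\kappa$.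

For the upper bound, if $|z|>R$ and $x$ is in the cube of $z$, then $|x|>R-\kappa$ and $\lambda(|z|)\le\lambda(|x|-\kappa)$. Integrating over the cubes, passing to polar coordinates and substituting $t=|x|-\kappa$,
$$\sum_{|z|>R}\lambda(|z|)\le\int_{|x|>R-\kappa}\lambda(|x|-\kappa)\,dx=\sigma_d\int_{R-2\kappa}^\infty(t+\kappa)^{d-1}t^{-d}L(t)\,dt\le2^{d-1}\sigma_d\,\Lambda(R/2)$$
for large $R$, because then $t+\kappa\le2t$ and $R-2\kappa\ge R/2$.

For the lower bound, if $|x|>R+\kappa$, the center $z$ of its cube has $|z|>R$ and $\lambda(|z|)\ge\lambda(|x|+\kappa)$. With $t=|x|+\kappa$,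
$$\sum_{|z|>R}\lambda(|z|)\ge\int_{|x|>R+\kappa}\lambda(|x|+\kappa)\,dx=\sigma_d\int_{R+2\kappa}^\infty(t-\kappa)^{d-1}t^{-d}L(t)\,dt\ge2^{1-d}\sigma_d\,\Lambda(2R)$$
for large $R$, because then $t-\kappa\ge t/2$ and $R+2\kappa\le2R$.

By (ii), $\Lambda$ is finite, so $\varepsilon(R)<\infty$ for large $R$ and $m<\infty$. Put $Q(u)=-\log\Lambda(e^u)$. It is non-decreasing and finite, hence locally bounded, and it tends to $\infty$. Condition (iii\*) reads $\int_{\log2}^\infty Q(u)u^{-2}du<\infty$. For large $u$ the two bounds give, with a constant $C'$,
$$Q(u-\log2)-C'\le\log\frac1{\varepsilon(e^u)}\le Q(u+\log2)+C'.$$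
Adding a constant changes the integral against $u^{-2}$ by a finite amount, and shifting $u$ by $\log 2$ changes $u^{-2}$ only by a factor bounded above and below for large $u$. For $u$ in a bounded subset of $[1,\infty)$, $\log^+(1/\varepsilon(e^u))$ is bounded, since $\varepsilon$ is non-increasing and is positive at all large $R$, hence everywhere. So $I(p)<\infty$ if and only if (iii\*) holds. $\square$

**The counterexample.** Let $\ell(u)=u/\log u$ for $u\ge e$ and $\ell(u)=e$ for $u<e$. Let $L(r)=e^{-\ell(\log r)}$, let $p(r)=1$ on $[1,2)$ and $p(r)=r^{-d}L(r)$ on $[2,\infty)$. So $L(r)=\exp(-\log r/\log\log r)$ for $r\ge e^e$. In the account of Section 1 this price is $\ell(2^j)=2^j/(j\log2)$, which behaves like the third row of the table.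

*It is a model of the question with (i).* The function $\ell$ is continuous, as $e/\log e=e$. On $u>e$ we have $\ell'(u)=\frac1{\log u}-\frac1{(\log u)^2}$, which is positive and tends to $0$. So $L$ is positive, continuous, non-increasing and, as in Section 2, slowly varying. Also $p\le1$, $p(1)=1$, $p$ is non-increasing, and $p=\lambda$ on $[2,\infty)$ with $\beta=d$.

*Condition (ii) holds.* For large $u$, $u/\log u\ge4\log u$, hence $e^{-\ell(u)}\le u^{-4}$ and $\int_{\log2}^\infty e^{-\ell(u)}du<\infty$. For the same reason $K:=\int_{\log2}^\infty e^{-\ell(v)/2}dv<\infty$.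

*Condition (iii) fails.* Indeed $\int_{\log2}^\infty\ell(u)u^{-2}du\ge\int_e^\infty\frac{du}{u\log u}=\infty$.

*Condition (iii\*) fails.* As $\ell$ is non-decreasing,
$$\Lambda(e^u)=\int_u^\infty e^{-\ell(v)/2}e^{-\ell(v)/2}\,dv\le Ke^{-\ell(u)/2},$$
so $-\log\Lambda(e^u)\ge\frac12\ell(u)-\log K$, and the integral in (iii\*) diverges.

By Lemma 4, $m<\infty$ and $I(p)=\infty$. Once Theorem 1 is proved, it gives $|\mathcal B_k|^{1/k}\to1$ a.s. Then for all $1<a_1<a_2$ the probability in (2) tends to $0$, the ball-growth conclusion fails, and (b) is the answer. So everything rests on Theorem 1.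

## 5. Subexponential growth when $I(p)=\infty$

**What path counting and a single truncation give.** The first thing to try is to count paths. A vertex at distance $i$ is joined to $0$ by a self-avoiding path with $i$ edges, whose probability is the product of the $p$'s. Summing over all paths, $\mathbb E|\mathcal B_k|\le\sum_{i\le k}m^i$. As $m\ge2d\ge2$, this bound grows exponentially for every $p$. It ignores geometry altogether: different paths ending at the same site are counted separately.

Geometry enters through the range. Let $G_R$ be the subgraph of all edges of length at most $R$, with distance $D_R$ and balls $\mathcal B^R_k$ around $0$. Deterministically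
$$|\mathcal B^R_k|\le(2kR+1)^d\le(3kR)^d\qquad(k\ge1,\ R\ge1). \tag{4}$$
One would then truncate: choose $R=R(k)$ so that with high probability no path with at most $k$ edges from $0$ uses an edge longer than $R$. Path counting bounds the probability that such a path exists by $\sum_{i\le k} i\,m^{i-1}\varepsilon(R)$, so to make this small one asks for $\log(1/\varepsilon(R))\ge k\log m$ and a bit more. Here is where it stops. In the model of the question, $\ell(u+1)-\ell(u)\to0$, so $\ell(u)/u\to0$. Moreover $\Lambda(e^u)\ge\int_u^{u+1}e^{-\ell(v)}dv\ge e^{-\ell(u+1)}$, and with Lemma 4, $\log(1/\varepsilon(e^u))=o(u)$. So $\log R(k)/k\to\infty$, and the bound $(3kR(k))^d$ in (4) is larger than any $e^{Ck}$. A single scale $R$ cannot work. What works is to compare consecutive scales $R_j=e^{2^j}$ and $R_{j+1}=R_j^2$, and to follow how much growth rate must be lost from one to the next. For this we allow many long edges on a path, at a price.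

We now prove Theorem 1. If $\varepsilon(R)=0$ for some $R\geq 1$, then a.s. all edges have length at most $R$, so $|\mathcal B_k|\le(2kR+1)^d$ a.s. and both claims hold. From now on $\varepsilon(R)>0$ for all $R$. Put $\gamma_R(k)=\mathbb E|\mathcal B^R_k|$, $\gamma(k)=\mathbb E|\mathcal B_k|$, and for $s>0$
$$F_R(s)=\sum_{k\ge0}\gamma_R(k)e^{-sk},\qquad F(s)=\sum_{k\ge0}\gamma(k)e^{-sk}.$$
A finite path has bounded edge lengths, so $\mathcal B^R_k\uparrow\mathcal B_k$, and by monotone convergence $\gamma_R(k)\uparrow\gamma(k)$ and $F_R(s)\uparrow F(s)$ as $R\to\infty$. By (4), $F_R$ is finite on $(0,\infty)$. It is continuous and strictly decreasing there, $F_R(s)\to\infty$ as $s\downarrow0$ since $\gamma_R(k)\ge1$, and $F_R(s)\to\gamma_R(0)=1$ as $s\to\infty$. The function $F$ may take the value $\infty$, and our aim is to show that it never does.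

**A tool: disjoint occurrence.** Let $A$ and $B$ be increasing events depending on finitely many independent edges. They *occur disjointly* in a configuration if there are two disjoint sets of present edges such that the presence of the first alone guarantees $A$ and that of the second alone guarantees $B$. The van den Berg–Kesten inequality (J. Appl. Probab. 22 (1985)), for increasing events on a finite product space, says that the probability of disjoint occurrence is at most the product of the probabilities; the same holds for several events. A small example: let $e,f,g$ be three independent edges, each present with probability $\frac12$, $A=\{e\text{ or }f\text{ present}\}$ and $B=\{f\text{ or }g\text{ present}\}$. Then $\mathbb P(A)\mathbb P(B)=\frac9{16}$. Both events occur with probability $\frac58>\frac9{16}$, but if $f$ is the only edge present they do not occur disjointly. Disjoint occurrence means that at least two of the three edges are present, and this has probability $\frac12\le\frac9{16}$.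

**Lemma 5.** If $\varepsilon(R)F_R(s)\le\frac12$, then $F(s)\le\dfrac{2F_R(s)}{1-e^{-s}}$.

*Proof.* Let $R'>R$ and suppose that $D_{R'}(0,x)=n$. Take a shortest path from $0$ to $x$ in $G_{R'}$. Let $(y_1,z_1),\dots,(y_l,z_l)$ be its edges of length greater than $R$, in order and in the direction of travel. Put $z_0=0$ and $y_{l+1}=x$, and let $n_i$ be the number of edges of the path between $z_i$ and $y_{i+1}$. Then $\sum_{i=0}^ln_i=n-l$. The piece from $z_i$ to $y_{i+1}$ uses only edges of length at most $R$, so it shows $D_R(z_i,y_{i+1})\le n_i$. The edges of a shortest path are distinct. Hence the $2l+1$ events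

* there is a path from $z_i$ to $y_{i+1}$ in $G_R$ with at most $n_i$ edges and all vertices in $\{|v|\le nR'\}$, for $0\le i\le l$;
* the edge $\{y_i,z_i\}$ is present, for $1\le i\le l$,

occur disjointly. They are increasing and involve only the finitely many edges inside $\{|v|\le nR'\}$. By the van den Berg–Kesten inequality, for fixed $y$'s, $z$'s and $n_i$'s the probability of disjoint occurrence is at most
$$\prod_{i=0}^l\mathbb P\big(D_R(z_i,y_{i+1})\le n_i\big)\prod_{i=1}^lp(|y_i-z_i|).$$
Sum over $x=y_{l+1}$, then $z_l$, then $y_l$, and so on back to $y_1$. By translation invariance each sum over some $y_{i+1}$ gives $\gamma_R(n_i)$, and each sum over $z_i$ with $|z_i-y_i|>R$ gives at most $\varepsilon(R)$. Therefore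
$$\mathbb E\big|\{x:D_{R'}(0,x)=n\}\big|\le\sum_{l\ge0}\ \sum_{n_0+\dots+n_l=n-l}\varepsilon(R)^l\prod_{i=0}^l\gamma_R(n_i).$$
Multiply by $e^{-sn}=e^{-sl}\prod_ie^{-sn_i}$ and sum over $n\ge0$. The left side is $\gamma_{R'}(n)-\gamma_{R'}(n-1)$ (with $\gamma_{R'}(-1)=0$), so it becomes $(1-e^{-s})F_{R'}(s)$. The right side becomes
$$\sum_{l\ge0}\varepsilon(R)^le^{-sl}F_R(s)^{l+1}=F_R(s)\sum_{l\ge0}\big(\varepsilon(R)e^{-s}F_R(s)\big)^l\le2F_R(s).$$
Let $R'\to\infty$. $\square$

One might hope to finish with Lemma 5 and (4) alone, since (4) gives $F_R(s)\le 1+ R^d\sum_{k\ge1}(3k)^de^{-sk}$. But to conclude from this one needs $\varepsilon(R)R^d$ small, and $\log(1/\varepsilon(e^u))=o(u)$ in the model of the question: the same wall as before. So we use Lemma 5 at every scale.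

**Step 1: a growth rate for each scale.** We now assume, for contradiction, that $F(\theta)=\infty$ for some $\theta>0$, and define rates $s_j$. Let $R_j=e^{2^j}$, $\varepsilon_j=\varepsilon(R_j)$ and $q_j=-\log\varepsilon_j$, which is non-decreasing in $j$. As $m<\infty$, $\varepsilon_j\to0$. Choose $j_0\ge0$ with $\varepsilon_{j_0}<\frac12$ and consider $j\ge j_0$ only. Then $\frac1{2\varepsilon_j}>1$, and there is a unique $s_j>0$ with
$$\varepsilon_jF_{R_j}(s_j)=\tfrac12 .$$
By Lemma 5, $F(s_j)\le\frac{1}{\varepsilon_j(1-e^{-s_j})}<\infty$. Since $F$ is non-increasing and $F(\theta)=\infty$, it follows that $s_j>\theta$, and so $F(s_j)\le C_2/\varepsilon_j$ with $C_2=(1-e^{-\theta})^{-1}\ge1$.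

Let $t_j=\min_{j_0\le i\le j}s_i>\theta$. If $t_j=s_i$ with $i\le j$, then $F(t_j)\le C_2/\varepsilon_i\le C_2/\varepsilon_j$. The $t_j$ are non-increasing and bounded below by $\theta$: this is a finite budget.

**Step 2: each scale spends part of the budget.** We show that with $N_j=\lceil2d\,2^{j+1}/\theta\rceil$ and a constant $C_4=C_4(\theta,d)\ge0$,
$$q_{j+1}-q_j\le N_j(t_j-t_{j+1})+C_4. \tag{5}$$
The point is that in $G_{R_{j+1}}$ the polynomial bound (4) takes over after a time of order $\log R_{j+1}=2^{j+1}$, so only $k\le N_j$ counts.

*Case $s_{j+1}\ge t_j$.* Then $t_{j+1}=t_j$, and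
$$\frac1{2\varepsilon_{j+1}}=F_{R_{j+1}}(s_{j+1})\le F_{R_{j+1}}(t_j)\le F(t_j)\le\frac{C_2}{\varepsilon_j}.$$

*Case $s_{j+1}<t_j$.* Put $s=s_{j+1}=t_{j+1}>\theta$ and $N=N_j$. For $k\le N$ we write $e^{-sk}=e^{(t_j-s)k}e^{-t_jk}\le e^{(t_j-s)N}e^{-t_jk}$ and use $\gamma_{R_{j+1}}(k)\le\gamma(k)$. For $k>N$ we use (4) and $e^{-sk}\le e^{-\theta k}$. This gives
$$\frac1{2\varepsilon_{j+1}}=F_{R_{j+1}}(s)\le e^{(t_j-s)N}\sum_{k\le N}\gamma(k)e^{-t_jk}+\sum_{k>N}(3kR_{j+1})^de^{-\theta k}.$$
The first sum is at most $F(t_j)\le C_2/\varepsilon_j$. For $k>N$ we have $\theta k/2\ge d\,2^{j+1}$, so $e^{-\theta k/2}\le R_{j+1}^{-d}$, and the second sum is at most $C_1=3^d\sum_{k\ge1}k^de^{-\theta k/2}$. Since $1/\varepsilon_j\ge1$ and $e^{(t_j-s)N}\ge1$,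
$$\frac1{2\varepsilon_{j+1}}\le(C_1+C_2)\frac{e^{(t_j-s)N}}{\varepsilon_j}.$$

Taking logarithms, both cases give (5) with $C_4=\log(2(C_1+C_2))$, which is $\ge0$ because $C_2\ge1$.

**Step 3: summing over the scales.** We show that (5) forces $I(p)<\infty$. We have $N_j\le C_52^j$ with $C_5=4d/\theta+1$, and $t_j-t_{j+1}\ge0$. Hence (5) gives $2^{-j}(q_{j+1}-q_j)\le C_5(t_j-t_{j+1})+C_42^{-j}$, and the first terms telescope:
$$\sum_{j\ge j_0}2^{-j}(q_{j+1}-q_j)\le C_5t_{j_0}+2C_4<\infty .$$
On the other hand, as $q_j\geq 0$ for $j\ge j_0$,
$$\sum_{j=j_0}^J2^{-j}(q_{j+1}-q_j)=-2^{-j_0}q_{j_0}+\sum_{j=j_0+1}^J\big(2^{-(j-1)}-2^{-j}\big)q_j+2^{-J}q_{J+1}\ge-2^{-j_0}q_{j_0}+\sum_{j=j_0+1}^J2^{-j}q_j .$$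
So $\sum_j2^{-j}q_j<\infty$. By the right half of (3), applied to $\log(1/\varepsilon(e^u))$, which is non-negative and non-decreasing for $u\ge2^{j_0}$,
$$\int_{2^j}^{2^{j+1}}\frac{\log(1/\varepsilon(e^u))}{u^2}\,du\le2^{-j-1}q_{j+1}\qquad(j\ge j_0).$$
Since $\log^+(1/\varepsilon(e^u))$ is bounded on $[1,2^{j_0}]$, we get $I(p)<\infty$. This contradicts $I(p)=\infty$.

**Step 4: from $F<\infty$ to the balls.** We have shown $F(s)<\infty$ for every $s>0$. Then $1\le\mathbb E|\mathcal B_k|\le F(s)e^{sk}$ for all $k$, so $\limsup_k(\mathbb E|\mathcal B_k|)^{1/k}\le e^s$ for every $s>0$, and $(\mathbb E|\mathcal B_k|)^{1/k}\to1$. By Markov's inequality $\mathbb P(|\mathcal B_k|\ge e^{2sk})\le F(s)e^{-sk}$, which is summable in $k$. By the Borel–Cantelli lemma a.s. $1\le|\mathcal B_k|^{1/k}<e^{2s}$ for all large $k$. Apply this to a sequence $s\downarrow0$ to get $|\mathcal B_k|^{1/k}\to1$ a.s. This proves Theorem 1, and with Section 4 it proves (b). $\blacksquare$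

## 6. Exponential growth when $I(p)<\infty$

We now prove Theorem 2. The upper bound is the path count, which is good enough here: $\mathbb E|\mathcal B_k|\le\sum_{i\le k}m^i\le(k+1)m^k$. With $a_2=2m$, Markov's inequality gives $\mathbb P(|\mathcal B_k|\ge a_2^k)\le(k+1)2^{-k}$. This is summable, so a.s. $|\mathcal B_k|<a_2^k$ for all large $k$.

For the lower bound we want to carry out the doubling of Section 1: reach $N_j$ sites in $T_j$ steps, use the edges longer than some $R_{j+1}$ at these sites, and repeat from their far ends what was done from $0$. Done literally in the random graph, this meets an obstacle at the word "repeat". The second exploration may ask about an edge that the first one has already examined, and then the answer is no longer random, and the success of the second exploration is not independent of the first. There are three devices against this. Each edge is split into independent *levels*, so that the same vertex can examine the same edge at two levels without conflict. If an edge variable is asked for a second time, the exploration simply tosses a fresh coin, so that the analysis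 becomes one of exactly independent explorations. And an exploration counts as a success only if its parts do not meet; this will guarantee that no fresh coin was tossed along the paths that we use in the end.

Since $I(p)<\infty$, we have $\varepsilon(R)>0$ for all $R$. We also need a pointwise bound on $p$. For $r\ge1$ the set $\{z\in\mathbb Z^d:|z|\le r\}$ contains all $z$ with coordinates at most $r/\sqrt d$ in absolute value, which are at least $(r/\sqrt d)^d$ in number as $2\lfloor t\rfloor+1\ge t$ for $t\ge0$. It has at least one nonzero point, so removing $0$ leaves at least half of it. Hence $|\{z:0<|z|\le r\}|\ge c_dr^d$ with $c_d=\frac12d^{-d/2}$. As $p$ is non-increasing, $m\ge c_dr^dp(r)$, so with $C_p=m/c_d$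
$$p(r)\le C_pr^{-d}\qquad(r\ge1). \tag{6}$$

### 6.1 Splitting each edge into levels

This step provides independent variables for each level. Let $w_i=2^{-i}$ for $i\ge1$, so $\sum_iw_i=1$. For each edge $e=\{x,y\}$ and each $i\ge1$ let $\eta_i(e)$ be a Bernoulli variable with parameter $w_ip(|x-y|)$, all of them independent. Let $G'$ consist of all nearest-neighbor edges and all $e$ with $\eta_i(e)=1$ for some $i$. The edges of $G'$ are independent, and an edge that is not nearest-neighbor is in $G'$ with probability at most $\sum_iw_ip(|x-y|)=p(|x-y|)$. By adding further independent edges to $G'$ we obtain a graph with the law of the original one. So we may regard $G'$ as a subgraph of the original graph, and it is enough to bound the balls of $G'$ from below.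

### 6.2 The parameters

This step does the account (1) with the true prices. For an integer $n\ge2$ let $N_0=n^d$, $\nu_0=\log N_0$, $T_0=dn$, and for $j\ge0$
$$R_{j+1}=N_0^{6\cdot2^j/d},\quad\varepsilon_{j+1}=\varepsilon(R_{j+1}),\quad\mu_j=N_jw_{j+1}\varepsilon_{j+1},\quad N_{j+1}=\lceil\mu_j/4\rceil N_j,\quad T_{j+1}=2T_j+1 .$$
(These $R_j$, $\varepsilon_j$, $N_j$ replace those of Section 5.) Thus $T_j=2^j(dn+1)-1\le2^j(dn+1)$. Here $\mu_j$ is the expected number of level-$(j+1)$ edges longer than $R_{j+1}$ at $N_j$ sites.

Take $n$ so large that $\varepsilon_1\le1$. Then $\mu_j/4\le N_j$, so $N_{j+1}\le N_j^2$ and by induction $N_j\le N_0^{2^j}$. For a lower bound, let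
$$x_j=2^{-j}\log N_j,\qquad l_j=2^{-j-1}\Big(\log\frac1{\varepsilon_{j+1}}+\log\frac4{w_{j+1}}\Big)\ge0 .$$
From $\log N_{j+1}\ge\log(\mu_j/4)+\log N_j=2\log N_j+\log\frac{w_{j+1}\varepsilon_{j+1}}4$ we get $x_{j+1}\ge x_j-l_j$. Let $b=6\nu_0/d$. Then $\log R_{j+1}=b2^j$. The function $Q(u)=\log(1/\varepsilon(e^u))$ is non-decreasing, and $Q\ge0$ on $[b,\infty)$. As in (3),
$$2^{-j-1}Q(b2^j)\le b\int_{b2^j}^{b2^{j+1}}\frac{Q(u)}{u^2}\,du .$$
Also $\log\frac4{w_{j+1}}=(j+3)\log2$ and $\sum_{j\ge0}2^{-j-1}(j+3)=2+2=4$. Hence
$$\sum_{j\ge0}l_j\le\frac{6\nu_0}d\int_b^\infty\frac{Q(u)}{u^2}\,du+4\log2 .$$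
As $n\to\infty$ both $\nu_0$ and $b$ tend to $\infty$. Since $I(p)<\infty$, the integral tends to $0$, so the right side is at most $\nu_0/8$ for all large $n$. For such $n$, $x_j\ge\nu_0-\frac18\nu_0$ for all $j$, and, as $\log\mu_j=\log N_j-2^{j+1}l_j+\log4$ with $l_j\le\nu_0/8$,
$$N_j\ge N_0^{\frac78 2^j},\qquad\mu_j\ge4N_0^{\frac58 2^j}\ge4\qquad(j\ge0). \tag{7}$$
Let
$$f_j=e^{-\mu_j/16}+2C_p25^jN_0^{-2\cdot2^j}\le e^{-\frac14N_0^{\frac58 2^j}}+2C_p25^jN_0^{-2\cdot2^j}.$$
We claim that $\sum_jf_j\to0$ as $n\to\infty$. Since $e^{-y/4}\le4/y$ for $y>0$ and $2^j\ge j+1$, the first term is at most $4N_0^{-\frac58(j+1)}$. If $N_0\ge25$, then $25^j\le25^{2^j}\le N_0^{2^j}$, so the second term is at most $2C_pN_0^{-(j+1)}$. Both geometric sums tend to $0$ as $N_0\to\infty$.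

**Fix $n$** such that all of the above holds and $\sum_{j\ge0}f_j\le\frac12$. Then for a constant $C$
$$\sum_{j\ge h}f_j\le C\,N_0^{-2^h}\qquad(h\ge0). \tag{8}$$
Indeed, put $X_j=N_0^{2^j}$. As $e^{-\frac14X^{5/8}}$ is at most a constant times $X^{-2}$ for $X\geq 1$, we have $f_j\le C''25^jX_j^{-2}$, and for $j\ge h$ this is at most $X_h^{-1}\cdot C''25^jX_j^{-1}$, where $\sum_j25^jX_j^{-1}<\infty$.

### 6.3 Runs

This step defines the exploration.

**Definition (run).** A *level-$j$ run at $x$* is a random exploration that produces finitely many *nodes*, each with a *site* in $\mathbb Z^d$, and an outcome, success or failure. On success it also produces $N_j$ *selected* nodes.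

*Level $0$:* one node at each site of $x+\{0,\dots,n-1\}^d$. It is always successful, and all $N_0$ nodes are selected.

*Level $j+1$:*

1. Perform a level-$j$ run at $x$, the *primary subrun*. If it fails, stop and declare failure.
2. Otherwise let the selected nodes of the primary subrun, one after another, *examine at level $j+1$*: the selected node with site $y$ examines all $z$ with $|z-y|>R_{j+1}$ at once, and for each such $z$ it obtains a bit, which is $1$ with probability $w_{j+1}p(|z-y|)$. After that, for each bit equal to $1$, in a fixed order, perform a level-$j$ run at the corresponding $z$, a *secondary subrun*.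
3. Declare success if and only if (α) no two nodes belonging to two different subruns (primary or secondary) have the same site, and (β) at least $\lceil\mu_j/4\rceil$ secondary subruns succeed. On success, select the selected nodes of the first $\lceil\mu_j/4\rceil$ successful secondary subruns. These are $\lceil\mu_j/4\rceil N_j=N_{j+1}$ nodes.

A node is an event in the exploration, not a site: two nodes may have the same site. By induction the selected nodes of a successful run have distinct sites, for two of them in different subruns by (α), and for two in the same subrun by the induction hypothesis.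

A small illustration, with $d=1$ and $n=2$ (here $n$ is not large, but the rules make sense). Then $R_1=2^6=64$. A level-$0$ run at $0$ has nodes at $0$ and $1$. Say that in a level-$1$ run at $0$ the node at $0$ obtains a bit $1$ for $z=100$ only, and the node at $1$ for $z=-77$ only. The secondary subruns have nodes at $100,101$ and at $-77,-76$. All six sites are different, so (α) holds. As $\mu_0\le N_0=2$ we have $\lceil\mu_0/4\rceil=1$, so the run succeeds and selects the nodes at $100$ and $101$. Had the second bit been for $z=101$, the secondary subruns would have nodes at $100,101$ and $101,102$, and the run would fail.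

**Definition ($U$-run).** An ordinary run succeeds with probability at least $\frac12$, as we shall see, but we need probabilities close to $1$. So we start from a larger first cluster. For $h\ge0$ let $n'=\lceil N_h^{1/d}\rceil$. A *level-$h$ $U$-run* consists of $N_h$ nodes at distinct sites of $\{0,\dots,n'-1\}^d$, one of them at $0$; it is always successful, and all its nodes are selected. For $j\ge h$, a *level-$(j+1)$ $U$-run* is defined by steps 1–3 with a level-$j$ $U$-run as primary subrun and ordinary level-$j$ runs as secondary subruns.

### 6.4 Estimates when all bits are independent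

In this step all bits, in all examinations, are independent. Let $v_j$ be the expected number of nodes and $\delta_j$ the failure probability of a level-$j$ run, and let $v_j^U$, $\delta_j^U$ be the same for $U$-runs (for $j\ge h$). We show
$$v_j\le5^jN_j,\qquad v^U_j\le5^jN_j,\qquad\delta_j\le\sum_{i<j}f_i\le\tfrac12,\qquad\delta_j^U\le\sum_{h\le i<j}f_i. \tag{9}$$
The proof is by induction. At the start $v_0=N_0$, $\delta_0=0$, $v_h^U=N_h$ and $\delta_h^U=0$. Assume (9) for $j$.

**Number of nodes.** If the primary subrun succeeds, its $N_j$ selected nodes obtain on average $N_jw_{j+1}\varepsilon_{j+1}=\mu_j$ bits equal to $1$. So the expected number of secondary subruns is at most $\mu_j$, and each has $v_j$ nodes on average. As $\mu_j\ge4$ gives $1+\mu_j\le\frac54\mu_j$,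
$$v_{j+1}\le v_j(1+\mu_j)\le5^jN_j\cdot\tfrac54\mu_j=5^{j+1}N_j\tfrac{\mu_j}4\le5^{j+1}N_{j+1},$$
and in the same way $v^U_{j+1}\le v_j^U+\mu_jv_j\le5^jN_j(1+\mu_j)\le5^{j+1}N_{j+1}$. In particular all runs are a.s. finite.

**Failure of (β).** Recall Chernoff's bound: if $X$ is a finite or countable sum of independent Bernoulli variables with $M=\mathbb EX<\infty$, then $\mathbb P(X\le M/2)\le e^{-M/8}$. Indeed $\mathbb E\,2^{-X}=\prod(1-\frac12p_i)\le e^{-M/2}$, so $\mathbb P(X\le M/2)\le2^{M/2}e^{-M/2}=e^{-M(1-\log2)/2}$, and $(1-\log2)/2>\frac18$. Given a successful primary subrun, the number $X$ of successful secondary subruns is a sum of independent Bernoulli variables, one for each selected node and each examined $z$, with mean $\mu_j(1-\delta_j)\ge\mu_j/2$. If (β) fails, then $X<\mu_j/4\le\mathbb EX/2$, where the expectation is conditional, and this has probability at most $e^{-\mu_j/16}$.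

**Failure of (α).** Let $g_j(s)$ be the expected number of nodes at site $s$ in a level-$j$ run at $0$, so $\sum_sg_j(s)=v_j$. For a selected primary node at $y$, the expected number of nodes at $s$ in the secondary subruns started from it is
$$h_y(s)=\sum_{|z-y|>R_{j+1}}w_{j+1}p(|z-y|)\,g_j(s-z)\le w_{j+1}C_pR_{j+1}^{-d}v_j,\qquad\sum_sh_y(s)=w_{j+1}\varepsilon_{j+1}v_j,$$
where the inequality uses (6). Let $\bar v_j\in\{v_j,v_j^U\}$ be the expected number of nodes of the primary subrun. The secondary subruns depend on the primary subrun only through the sites of its selected nodes. So the expected number of pairs of a primary and a secondary node with the same site is at most $\bar v_j\,N_j\,w_{j+1}C_pR_{j+1}^{-d}v_j$. Given the primary subrun, different secondary subruns (that is, different pairs of an examining node and an examined $z$) are independent. So the expected number of pairs of nodes in two different secondary subruns with the same site is at most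
$$\sum_{y,y'}\sum_sh_y(s)h_{y'}(s)\le N_j^2\,w_{j+1}C_pR_{j+1}^{-d}v_j\;w_{j+1}\varepsilon_{j+1}v_j ,$$
the sum being over pairs of selected primary nodes. Use $v_j,\bar v_j\le5^jN_j$, $w_{j+1}\le1$, $\varepsilon_{j+1}\le1$, $R_{j+1}^{-d}=N_0^{-6\cdot2^j}$ and $N_j\le N_0^{2^j}$. The probability that the primary subrun succeeds and (α) fails is, by Markov's inequality, at most
$$2\cdot25^jN_j^4C_pN_0^{-6\cdot2^j}\le2C_p25^jN_0^{-2\cdot2^j}.$$

A level-$(j+1)$ run fails only if its primary subrun fails, or (β) fails, or (α) fails. Hence $\delta_{j+1}\le\delta_j+f_j$ and $\delta_{j+1}^U\le\delta_j^U+f_j$. This proves (9); the bound $\frac12$ comes from the choice of $n$. $\square$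

### 6.5 Runs in the graph $G'$

This step connects runs to the graph. Perform a $U$-run (the *top-level* run) step by step, and determine its bits as follows. When a node with site $y$ examines $z$ at level $i$, use $\eta_i(\{y,z\})$ if this variable has not been used before in the top-level run. Otherwise use a fresh independent bit with the same parameter $w_ip(|z-y|)$. In one examination different $z$ belong to different edges, so there is no conflict inside an examination. Which variables are consulted next is determined by the past, and the unused variables are independent of the past. So, given the past, the new bits are independent with the right parameters, and the run has exactly the law studied in 6.4.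

**Lemma 6.** If a level-$j$ $U$-run in the graph succeeds, then all its $N_j$ selected sites are within $G'$-distance $T_j+dn'$ of $0$.

*Proof.* The *start node* of a level-$0$ run at $x$ is its node with site $x$; that of a level-$h$ $U$-run is its node with site $0$; that of a run of higher level is the start node of its primary subrun. So the start node of a run at $x$ has site $x$. For a selected node $v$ of a successful (sub)run we define its *chain*, a sequence of nodes from the start node to $v$.

* At level $0$, or in a level-$h$ $U$-run, the chain is the start node, then $v$. Their sites are joined by a nearest-neighbor path of length at most $dn$, or at most $dn'$.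
* At level $l+1$, $v$ is selected in a successful secondary subrun at some $z$, caused by an examination of $z$ by a selected node $b$, with site $y$, of the successful primary subrun. The chain is the chain of $b$ in the primary subrun, then the *step* $y\to z$, then the chain of $v$ in the secondary subrun. The last begins with the start node $c$ of the secondary subrun, which has site $z$.

The total length, with each step counted as $1$, is at most $T_l$ for ordinary level-$l$ runs, by $T_{l+1}=T_l+1+T_l$. For $U$-runs it is at most $\tau_l$, where $\tau_h=dn'$ and $\tau_{l+1}=\tau_l+1+T_l$. Since $\tau_{l+1}-T_{l+1}=\tau_l-T_l$, we get $\tau_l=T_l+\tau_h-T_h\le T_l+dn'$.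

The construction gives two facts. First,

(∗) every (sub)run that contains a node of the chain of a selected node of a successful top-level run is successful.

This follows by induction on the level: the top-level run is successful by assumption; every chain node lies in the primary subrun, which is successful and in which $b$ is selected, or in the secondary subrun in question, which is successful and in which $v$ is selected; to these two the induction hypothesis applies. Second, for each step $y\to z$ both the examining node $b$ and the start node $c$ at $z$ are chain nodes.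

It remains to show that for each step $y\to z$ of a chain, at level $i$ say, the bit was the genuine variable $\eta_i(\{y,z\})$ and not a fresh coin. For then $\eta_i(\{y,z\})=1$, so $\{y,z\}$ is an edge of $G'$, and the chain gives a path in $G'$ of the claimed length. Suppose instead that $\eta_i(\{y,z\})$ had been used earlier, by a node $a$ examining at level $i$. Then the site of $a$ is $y$ or $z$.

If $a$ has site $y$, then $a\ne b$. Indeed the (sub)runs that contain a given node are nested, with at most one for each level, and a node examines at level $i$ only as a selected node of the primary subrun of a level-$i$ run that contains it. So a node examines at level $i$ at most once. If $a$ has site $z$, then $a\ne c$, since $a$ existed before $b$'s examination and $c$ was created after it. So in both cases $a$ and some $b'\in\{b,c\}$ are distinct nodes with the same site, and $b'$ is a chain node.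

Consider the smallest (sub)run that contains both $a$ and $b'$. It is not a level-$0$ run or a level-$h$ $U$-run, because nodes there have distinct sites. So $a$ and $b'$ lie in two different subruns of it, and it violates (α). Hence it fails. But it contains the chain node $b'$, so by (∗) it is successful, a contradiction. $\square$

### 6.6 From runs to balls

This step chooses $h$ depending on $J$, so that the larger first cluster costs no more time than the run itself. For $J$ with $2^J\ge N_0$ let $h=h(J)$ be the largest $h\ge0$ with $N_0^{2^h}\le2^J$. Then $N_0^{2^{h+1}}>2^J$, so $N_0^{2^h}>2^{J/2}$. As $N_0\ge2$, also $2^h\le J$ and in particular $h\le J$. Moreover $n'\le N_h+1\le N_0^{2^h}+1\le2^J+1\le2\cdot2^J$, so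
$$T_J+dn'\le K2^J,\qquad K=dn+1+2d .$$
The $N_J$ selected nodes of a successful level-$J$ $U$-run have distinct sites. By Lemma 6, (7), (9) and (8), therefore,
$$\mathbb P\Big(|\mathcal B_{K2^J}|\ge N_0^{\frac78 2^J}\Big)\ge1-\delta_J^U\ge1-\sum_{i\ge h(J)}f_i\ge1-CN_0^{-2^{h(J)}}\ge1-C2^{-J/2}.$$
The failure probabilities are summable in $J$, so by Borel–Cantelli the event holds a.s. for all large $J$. If $K2^J\le k<K2^{J+1}$, then $2^J>k/(2K)$, and
$$|\mathcal B_k|\ge|\mathcal B_{K2^J}|\ge e^{\frac78\nu_02^J}>a_1^k\qquad\text{with }a_1=e^{7\nu_0/(16K)}>1 .$$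
Hence a.s. $a_1^k<|\mathcal B_k|<a_2^k$ for all large $k$, and in particular $a_1<a_2$. Almost sure validity for all large $k$ implies that the probability of the event at $k$ tends to $1$. This proves Theorem 2. $\blacksquare$

## 7. How (iii) and (iii\*) differ

We prove Corollary 3. Assume (i) and (ii). By Lemma 4, $m<\infty$, and $I(p)<\infty$ if and only if (iii\*) holds. If (iii\*) holds, Theorem 2 gives the ball-growth conclusion. If (iii\*) fails, Theorem 1 gives $|\mathcal B_k|^{1/k}\to1$ a.s., so the conclusion fails. It remains to prove the four items. Recall that $\ell(u)=-\log L(e^u)$ is non-decreasing, that $\Lambda(e^u)=\int_u^\infty e^{-\ell(v)}dv$, that (iii) reads $\int_{\log2}^\infty\ell(u)u^{-2}du<\infty$ and (iii\*) reads $\int_{\log2}^\infty(-\log\Lambda(e^u))u^{-2}du<\infty$.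

**Item 1.** We have $\Lambda(e^u)\ge\int_u^{u+1}e^{-\ell(v)}dv\ge e^{-\ell(u+1)}$, so $-\log\Lambda(e^u)\le\ell(u+1)$. As $(u+1)^2/u^2$ is bounded on $[\log2,\infty)$ and $\ell\ge0$ eventually, (iii) implies $\int\ell(u+1)u^{-2}du<\infty$ and hence (iii\*).

**Item 2.** By the substitution $v=\log r$ the assumption is $K:=\int_{\log2}^\infty e^{-(1-c)\ell(v)}dv<\infty$. Then
$$\Lambda(e^u)=\int_u^\infty e^{-c\ell(v)}e^{-(1-c)\ell(v)}\,dv\le Ke^{-c\ell(u)},$$
so $-\log\Lambda(e^u)\ge c\,\ell(u)-\log K$, and (iii\*) implies (iii). The other direction is item 1.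

**Item 3.** This is the model of Section 4, together with Theorem 1.

**Item 4.** For (iii) to fail and (iii\*) to hold, $\ell$ must often be much larger than $-\log\Lambda$. This happens if $L$ is constant on such long stretches that the tail integral remains large although $L$ is tiny. Let $A_1=256$, $M_0=0$, and for $n\ge1$
$$M_n=\frac{A_n}n,\qquad A_{n+1}=\frac{e^{M_n}}{n^2}.$$

*Growth of $A_n$.* We show by induction that $A_n\ge4^{n+3}$ and $A_{n+1}\ge4A_n$ for all $n\ge1$. The first holds for $n=1$, as $256=4^4$. Given $A_n\ge4^{n+3}$, the inequality $A_{n+1}\ge4A_n$ says $\frac{A_n}n\ge\log(4n^2A_n)$. The function $x\mapsto\frac xn-\log(4n^2x)$ has derivative $\frac1n-\frac1x$, so it is increasing for $x>n$, and $4^{n+3}>n$. At $x=4^{n+3}$ its value is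
$$\frac{4^{n+3}}n-(n+4)\log4-2\log n\ge64\cdot2^n-3.4n-5.6>0,$$
where we used $n\le2^n$, $\log4<1.4$ and $\log n\le n$. So $A_{n+1}\ge4A_n\ge4^{n+4}$, and the induction continues. Also $M_{n+1}=\frac{A_{n+1}}{n+1}\ge\frac{4A_n}{n+1}\ge\frac{A_n}n=M_n$.

*The model.* Let $\ell=0$ on $[0,A_1]$. For $n\ge1$ let $\ell$ be linear from $M_{n-1}$ to $M_n$ on $[A_n,2A_n]$, and $\ell=M_n$ on $[2A_n,A_{n+1}]$. Then $\ell$ is continuous and non-decreasing, and its slope on $[A_n,2A_n]$ is at most $M_n/A_n=\frac1n\to0$. So $L(r)=e^{-\ell(\log r)}$ is positive, continuous, non-increasing and slowly varying. Take $p(r)=r^{-d}L(r)$ on $[1,\infty)$. Then $p(1)=1$, $p$ is non-increasing with values in $[0,1]$, and $\beta=d$, so (i) holds.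

*(ii) holds.* We have $\int_{2A_n}^{A_{n+1}}e^{-\ell(u)}du\le A_{n+1}e^{-M_n}=n^{-2}$. For $n\ge2$, $\int_{A_n}^{2A_n}e^{-\ell(u)}du\le A_ne^{-M_{n-1}}=(n-1)^{-2}$. The remaining part $[\log2,2A_1]$ is bounded and contributes at most $2A_1$. All these sum to a finite number.

*(iii) fails.* As $4A_n\le A_{n+1}$, we have $\ell=M_n$ on $[2A_n,4A_n]$, and these intervals do not overlap for different $n$ except possibly at endpoints. So
$$\int_{\log2}^\infty\frac{\ell(u)}{u^2}\,du\ge\sum_{n\ge1}M_n\int_{2A_n}^{4A_n}\frac{du}{u^2}=\sum_{n\ge1}\frac{M_n}{4A_n}=\sum_{n\ge1}\frac1{4n}=\infty .$$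

*(iii\*) holds.* Let $n\ge1$ and $u\in[A_n,A_{n+1}]$. Since $A_{n+2}/2\ge2A_{n+1}\ge u$, the interval $[A_{n+2}/2,A_{n+2}]$ lies to the right of $u$, and $\ell=M_{n+1}$ there. So
$$\Lambda(e^u)\ge\tfrac12A_{n+2}e^{-M_{n+1}}=\frac1{2(n+1)^2}.$$
Using $\int_{A_n}^{A_{n+1}}u^{-2}du\le1/A_n$,
$$\int_{A_1}^\infty\frac{-\log\Lambda(e^u)}{u^2}\,du\le\sum_{n\ge1}\frac{\log2+2\log(n+1)}{A_n}<\infty .$$
For $u\in[\log2,A_1]$, in the same way $\Lambda(e^u)\ge\frac12A_2e^{-M_1}=\frac12$, so $-\log\Lambda(e^u)\le\log2$ and this part is finite too.

By the equivalence at the beginning of this section, the ball-growth conclusion holds for this model although (iii) fails. $\blacksquare$
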